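# Trivial holonomy along every closed geodesic: why dimension three and higher is rigid

## The guess "invisible along closed geodesics means trivial", tested by hand

Let $(M,g)$ be a smooth closed Riemannian manifold of dimension $n$. Let $SM=\{(x,v)\in TM:|v|=1\}$ be its unit tangent bundle and $\varphi_t$ the geodesic flow on $SM$.

**Definition (transparent).** A unitary connection $\nabla^{\mathcal E}$ on a Hermitian bundle $\mathcal E\to M$ is *transparent* if, for every smoothly closed geodesic $\gamma:[0,T]\to M$ (so $T>0$, $\gamma(0)=\gamma(T)$, $\dot\gamma(0)=\dot\gamma(T)$), parallel transport along $\gamma$ is the identity of $\mathcal E_{\gamma(0)}$. The manifold $(M,g)$ is *transparent* if $TM$ with its Levi-Civita connection has this property.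

**Definition (Anosov).** A flow on a closed manifold $Y$ with generator $X$ is *Anosov* if there is a continuous flow-invariant splitting $TY=\mathbb RX\oplus E^s\oplus E^u$ and constants $C,\lambda>0$ with $|d\varphi_t\xi|\le Ce^{-\lambda t}|\xi|$ for $\xi\in E^s$, $t\ge0$, and $|d\varphi_{-t}\xi|\le Ce^{-\lambda t}|\xi|$ for $\xi\in E^u$, $t\ge 0$. We call $(M,g)$ an *Anosov manifold* if its geodesic flow is Anosov.

Every closed manifold of negative sectional curvature is Anosov. In that world closed geodesics are abundant, and curvature is infinitesimal holonomy. So the first guess is the following: *if the holonomy is trivial along every closed geodesic, then the connection is trivial.* If the guess were right, a transparent $TM$ would be flat, and nothing negatively curved could be transparent. We test it three times.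

*Flat bundles: the guess is right.* For a flat connection, holonomy depends only on the homotopy class of the loop. Every nontrivial free homotopy class on a closed manifold contains a closed geodesic. So if a flat unitary bundle is transparent, its monodromy is trivial, and the bundle is isomorphic to $(M\times\mathbb C^r,d)$.

*Surfaces: the guess is wrong.* Let $M$ be an oriented surface. Transport along a closed geodesic fixes $\dot\gamma$, because $\nabla_{\dot\gamma}\dot\gamma=0$, and it is a rotation. A rotation of the plane that fixes a nonzero vector is the identity. So every oriented surface is transparent, whatever its curvature. A nonorientable closed surface is not transparent: an orientation-reversing free homotopy class is nontrivial, hence contains a smooth closed geodesic, and the holonomy of that geodesic has determinant $-1$.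

*Hyperbolic 3-manifolds: not transparent.* Suppose $M=\mathbb H^3/\Gamma$ is closed and transparent. By the determinant argument just given, $M$ is orientable, so $\Gamma\subset PSL(2,\mathbb C)$. It is discrete and torsion-free with compact quotient, so each nontrivial element has an axis and, in suitable coordinates, is $z\mapsto\lambda^2z$ with $\lambda=e^{(\ell+i\vartheta)/2}$, $\ell>0$. The axis projects to a closed geodesic of length $\ell$, whose holonomy is the rotation by $\vartheta$ around it. Transparency says $\vartheta\in2\pi\mathbb Z$, so $\lambda$ is real. Hence every element of the preimage $\tilde\Gamma\subset SL(2,\mathbb C)$ has real trace. Conjugate so that $g=\operatorname{diag}(\lambda,\lambda^{-1})\in\tilde\Gamma$ with $\lambda$ real, $|\lambda|>1$. For $h=\begin{pmatrix}p&q\\ r&s\end{pmatrix}\in\tilde\Gamma$ the numbers $p+s=\operatorname{tr}h$ and $\lambda p+\lambda^{-1}s=\operatorname{tr}(gh)$ are real, so $p$ and $s$ are real, and so is $qr=ps-1$.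

Some $h_0\in\tilde\Gamma$ has $q_0r_0\ne0$. Otherwise each element fixes $0$ or $\infty$; a group is not the union of two proper subgroups, so all of $\Gamma$ fixes one of these points, say $\infty$ (the other case is the same after $z\mapsto1/z$). Then $\Gamma$ consists of affine maps, its commutators are translations, and $\Gamma$ contains no parabolic elements, so $\Gamma$ is abelian. Everything commutes with $g$ and fixes $\infty$, hence fixes $0$ as well, and $\Gamma$ preserves the axis of $g$. The distance to this axis is then an unbounded continuous $\Gamma$-invariant function on $\mathbb H^3$, impossible for a compact quotient. Now conjugate by a diagonal matrix so that $q_0=1$; then $r_0$ is real and nonzero. The diagonal entries of $hh_0$ are real: $pp_0+qr_0$ gives $q\in\mathbb R$, and $rq_0+ss_0$ gives $r\in\mathbb R$. So $\tilde\Gamma\subset SL(2,\mathbb R)$ preserves a totally geodesic plane, and the distance to that plane gives the same contradiction.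

So the guess fails in dimension 2 and survives a test in dimension 3. More was on record when the question was posed in the slides "Generic dynamical properties of connections on vector bundles": a theorem of Cekić and Lefeuvre (2020) says that a negatively curved transparent manifold has dimension $2$, $4$ or $8$, and that hyperbolic metrics are never transparent except in dimension 2. The question was whether transparent negatively curved, or Anosov, manifolds of dimension at least $3$ exist. The answer to both is no, and the first guess is correct exactly from dimension 3 on. We shall not use the theorem of Cekić and Lefeuvre.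

**Theorem 1.** A closed Anosov manifold of dimension $n\ge 3$ is never transparent. In particular, no closed negatively curved manifold of dimension $\ge 3$ is transparent.

**Theorem 2.** Let $(M,g)$ be a closed connected Anosov manifold with $n=\dim M\ge 3$, and let $(\mathcal E,\nabla^{\mathcal E})$ be a Hermitian bundle with unitary connection, of any rank $r$. Then $\nabla^{\mathcal E}$ is transparent if and only if $(\mathcal E,\nabla^{\mathcal E})$ is isomorphic to $(M\times\mathbb C^r,d)$.

For $TM\otimes\mathbb C$ on an oriented hyperbolic surface the conclusion of Theorem 2 fails (transparent, not flat), so any proof must say where $n\ge3$ enters. It suffices to treat connected $M$ in Theorem 1: argue on one component.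

## Jacobi fields, the contact form, and three facts about Anosov flows

Put $Y=SM$ with the Sasaki metric. It is closed, connected (for $n\geq 2$), of dimension $2n-1$; let $\pi:Y\to M$ be the projection and $X$ the geodesic vector field, $|X|=1$. At $\theta=(x,v)$ let $N_\theta=v^\perp\subset T_xM$. A tangent vector $\xi$ to $Y$, represented by a curve $(x(s),v(s))$, is determined by $d\pi\,\xi=\dot x(0)$ and $K\xi=\nabla_sv(0)\perp v$. For $w\in N_\theta$ let $Hw$ have $(d\pi,K)=(w,0)$ and $Vw$ have $(d\pi,K)=(0,w)$. Then
$$T_\theta Y=\mathbb RX\oplus H(N_\theta)\oplus V(N_\theta).$$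
Flowing a curve in $Y$ produces a variation through geodesics. So for $\eta=Hw+V\tilde w$,
$$d\varphi_t\eta=HJ(t)+VJ'(t),\qquad J''+R_vJ=0,\quad J(0)=w,\ J'(0)=\tilde w,\tag{1}$$
where $R_v=R(\cdot,v)v$ is a symmetric operator on $N$. A prime always denotes the covariant derivative along orbits; $N$ is parallel along orbits because $v$ is.

Let $\alpha(\xi)=\langle v,d\pi\,\xi\rangle$. On a two-parameter family $(x,v)(s,t)$ we have, since $\nabla$ is torsion-free,
$$d\alpha(\partial_s,\partial_t)=\partial_s\langle v,\partial_tx\rangle-\partial_t\langle v,\partial_sx\rangle=\langle\nabla_sv,\partial_tx\rangle-\langle\nabla_tv,\partial_sx\rangle .$$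
Hence $d\alpha(\xi,\eta)=\langle K\xi,d\pi\,\eta\rangle-\langle K\eta,d\pi\,\xi\rangle$, which gives
$$\alpha(X)=1,\quad\iota_Xd\alpha=0,\quad d\alpha(Hw,Vu)=-\langle w,u\rangle,\quad d\alpha(H\cdot,H\cdot)=0=d\alpha(V\cdot,V\cdot).\tag{2}$$
By Cartan's formula $\alpha$ and $d\alpha$ are flow-invariant, and $\alpha\wedge(d\alpha)^{n-1}$ is an invariant volume form. It orients $Y$; let $\mu$ be the resulting finite measure.

As an example, let the curvature be $-1$. Then $J''=J$, the decaying and growing solutions satisfy $J'=-J$ and $J'=J$, and $E^s=\{Hw-Vw\}$, $E^u=\{Hw+Vw\}$.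

Let $E=\pi^*\mathcal E$ with $\nabla=\pi^*\nabla^{\mathcal E}$. Its curvature $F=\pi^*F^{\mathcal E}$ is a $\mathfrak u(E)$-valued 2-form that vanishes when one argument is vertical. Let $P(\theta,t):E_\theta\to E_{\varphi_t\theta}$ be parallel transport along the orbit; this is transport along the geodesic. $C$ denotes constants that may change from line to line.

We use three standard facts, for the Anosov geodesic flow of a closed connected $M$ with $n\ge2$.

**(F1)** (Anosov 1967.) The flow is ergodic for $\mu$. So some forward orbit is dense.

**(F2)** (Anosov closing lemma, exponential form; see Katok–Hasselblatt, *Introduction to the Modern Theory of Dynamical Systems*, §6.4 and §18.1, or Fisher–Hasselblatt, *Hyperbolic Flows*.) For each $t_0>0$ there are $\delta,C,\lambda>0$ such that if $T\ge t_0$ and $\varepsilon=d(\theta,\varphi_T\theta)<\delta$, there are $\vartheta\in Y$ and $T'>0$ with $\varphi_{T'}\vartheta=\vartheta$, $|T-T'|\le C\varepsilon$ and $d(\varphi_u\theta,\varphi_u\vartheta)\le C\varepsilon e^{-\lambda\min(u,T-u)}$ for $0\le u\le T$.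

**(F3)** (Klingenberg, Ann. of Math. 99 (1974); Mañé 1987.) $M$ has no conjugate points. In negative curvature this is elementary: $(|J|^2)''=2|J'|^2-2\langle R_vJ,J\rangle\geq 0$, so a nonzero $J$ cannot vanish twice.

## A flow-parallel frame on $SM$

We first convert the hypothesis, which concerns countably many closed orbits, into one object on all of $Y$.

**Lemma 1.** If $\nabla^{\mathcal E}$ is transparent, there is a Lipschitz unitary isomorphism $\Psi:Y\times\mathbb C^r\to E$ with $\Psi(\varphi_t\theta)=P(\theta,t)\Psi(\theta)$ for all $\theta,t$.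

The plan is to transport a frame along one dense orbit. What must be shown is that when the orbit nearly returns, the frame nearly returns too.

**Step 1. Two estimates for parallel transport.** For nearby $\theta,\theta'$ let $\tau_{\theta,\theta'}$ be transport along the short minimizing Sasaki geodesic.

(i) *The holonomy around a loop of small length $\ell$ is within $C\ell$ of the identity.* Cover $Y$ by finitely many balls carrying unitary frames. A short enough loop lies in one of them. In its frame, transport solves a linear ODE with bounded coefficients, so after length $\ell$ it differs from $1$ by at most $e^{C\ell}-1\le C\ell$. Consequently the transports along two paths of length $O(\varepsilon)$ with the same endpoints differ by $O(\varepsilon)$.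

(ii) *If $c_0,c_1:[0,L]\to Y$ are smooth with bounded speed and stay closer than half the injectivity radius, then*
$$\|\tau_{c_0(L),c_1(L)}P_{c_0}-P_{c_1}\tau_{c_0(0),c_1(0)}\|\le C\int_0^L d(c_0(u),c_1(u))\,du,$$
*with $C$ independent of $L$.* Let $f(u,\cdot)$, on $[0,1]$, be the short geodesic from $c_0(u)$ to $c_1(u)$. Then $|\partial_sf|=d(c_0(u),c_1(u))$. Also $|\partial_uf|\le C$, because the short geodesic depends smoothly on its endpoints, which range over a compact set. For a unit vector $e\in E_{c_0(0)}$ let $\sigma(0,s)$ be its parallel translate along $f(0,\cdot)$, and extend by $\nabla_u\sigma=0$. Then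
$$\nabla_u\nabla_s\sigma=\nabla_s\nabla_u\sigma+F(\partial_uf,\partial_sf)\sigma=F(\partial_uf,\partial_sf)\sigma,\qquad\nabla_s\sigma(0,\cdot)=0,$$
so $|\nabla_s\sigma(L,s)|\le C\int_0^Ld(c_0,c_1)\,du$. Here $\sigma(L,0)=P_{c_0}e$ and $\sigma(L,1)=P_{c_1}\tau_{c_0(0),c_1(0)}e$. Since
$$|\tau_{c_0(L),c_1(L)}\sigma(L,0)-\sigma(L,1)|\le\int_0^1|\nabla_s\sigma(L,s)|\,ds,$$
the estimate follows.

**Step 2. Near returns have holonomy near the identity.** We claim that there are $C,\delta>0$ such that $T>0$ and $\varepsilon=d(\theta,\varphi_T\theta)<\delta$ imply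
$$\|P(\theta,T)-\tau_{\theta,\varphi_T\theta}\|\le C\varepsilon.\tag{3}$$
Since $X$ has no zeros and, in charts, $\varphi_t\theta-\theta=tX(\theta)+O(t^2)$ uniformly, there are $t_0,c>0$ with $d(\theta,\varphi_t\theta)\ge ct$ for $0\le t\le t_0$. If $T\le t_0$, then $T\le\varepsilon/c$, both transports run along paths of length $O(\varepsilon)$, and (i) gives (3).

Let $T\ge t_0$, and take $\vartheta,T'$ from (F2), with $\delta$ small. The integral $\int_0^TC\varepsilon e^{-\lambda\min(u,T-u)}\,du\le 2C\varepsilon/\lambda$ is bounded independently of $T$; this is why the exponential form is needed. So (ii), with $c_0(u)=\varphi_u\theta$ and $c_1(u)=\varphi_u\vartheta$, gives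
$$\|\tau_{\varphi_T\theta,\varphi_T\vartheta}P(\theta,T)-P(\vartheta,T)\tau_{\theta,\vartheta}\|\le C\varepsilon.$$
Transparency says $P(\vartheta,T')=\mathrm{id}$, and $\varphi_{T'}\vartheta=\vartheta$, so $P(\vartheta,T)=P(\vartheta,T-T')$. Hence $P(\theta,T)$ is within $C\varepsilon$ of the transport along the path $\theta\to\vartheta\to\varphi_{T-T'}\vartheta=\varphi_T\vartheta\to\varphi_T\theta$, which has length $O(\varepsilon)$. By (i) this is within $C\varepsilon$ of $\tau_{\theta,\varphi_T\theta}$, and (3) follows.

**Step 3. Construction of $\Psi$.** By (F1) let $\theta_0$ have a dense forward orbit $O$. A periodic orbit is a closed curve, not dense in $Y$, so $\theta_0$ is not periodic. Fix a unitary map $\Psi(\theta_0):\mathbb C^r\to E_{\theta_0}$ and put $\Psi(\varphi_t\theta_0)=P(\theta_0,t)\Psi(\theta_0)$ for $t\ge0$; this is well defined on $O$. If $\theta=\varphi_s\theta_0$ and $\theta'=\varphi_t\theta_0$ with $0\le s<t$ and $d(\theta,\theta')<\delta$, then (3) with $T=t-s$ gives $\|\Psi(\theta')-\tau_{\theta,\theta'}\Psi(\theta)\|\le Cd(\theta,\theta')$. In local frames $\tau_{\theta,\theta'}$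 is within $Cd(\theta,\theta')$ of the identity matrix. So $\Psi|_O$ is Lipschitz at small scales with uniform constants, and it extends to a Lipschitz unitary $\Psi$ on $Y$. For fixed $t\ge0$ the equivariance holds on $O$, hence on $Y$ by continuity. Inverting gives $t<0$. $\square$

For an oriented surface we can write $\Psi$ down. Let $\rho$ be the rotation by a quarter turn; the frame $(v,\rho v)$ of $\pi^*TM$ is parallel along every geodesic. It depends on $v$. Theorem 2 amounts to saying that for $n\ge3$ the frame $\Psi$ cannot depend on $v$ and is parallel in all directions. So we measure its failure to be parallel.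

## The defect $a=-(\nabla\Psi)\Psi^{-1}$ and its transport equation

In this section and the next, $M$ is closed and connected, and all that is used is the existence of a $\Psi$ as in Lemma 1. The Anosov property will return only for positivity.

Let $G\subset Y$ be the set of points where $\Psi$ is differentiable. By Rademacher's theorem it has full measure. It is flow-invariant, since $\Psi\circ\varphi_t=P(\cdot,t)\Psi$ with $P$ and $\varphi_t$ smooth. On $G$ put
$$a:=-(\nabla\Psi)\Psi^{-1}.$$
This is a measurable 1-form, bounded because $\Psi$ is Lipschitz, with values in $\mathfrak u(E)$ because $\Psi$ is unitary; and $a(X)=0$ because $\Psi$ is parallel along orbits. For $w\in N$ write $A(w)=a(Vw)$ and $B(w)=a(Hw)$. The goal is $A=0$ and $B=0$.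

**Lemma 2.** Along every orbit in $G$, $A$ and $B$ are smooth in $t$, and
$$A'=-B,\qquad A''+AR_v=F^{\mathcal E}(v,\cdot)\quad\text{on }N.\tag{4}$$
In particular $A,A',A''$ are bounded.

*Proof.* We first compute how $a$ changes along a linearized orbit. Let $\theta\in G$, let $c(s)$ be a smooth curve with $c(0)=\theta$ and $c'(0)=\eta\in HN\oplus VN$, and let $f(t,s)=\varphi_t(c(s))$. Let $\sigma(s)$ be parallel along $c$ with $\sigma(0)=\Psi(\theta)$, and write $\Psi(c(s))=\sigma(s)h(s)$. Then $h(0)=1$, and $h$ is differentiable at $0$ because $\theta\in G$. Put $\Sigma(t,s)=P(c(s),t)\sigma(s)$; it is smooth and $\nabla_t\Sigma=0$. By equivariance $\Psi(f(t,s))=\Sigma(t,s)h(s)$, so at $s=0$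
$$\nabla_s\Psi=\nabla_s\Sigma+\Sigma\,h'(0).$$
The right side is smooth in $t$, and its last term is parallel in $t$. Therefore
$$\nabla_t(\nabla_s\Psi)|_{s=0}=\nabla_t\nabla_s\Sigma|_{s=0}=F(X,d\varphi_t\eta)\Psi.$$
Since $\varphi_t\theta\in G$, the chain rule gives $\nabla_s\Psi|_{s=0}=-a(d\varphi_t\eta)\Psi$. As $\Psi$ is parallel along the orbit, we get
$$\nabla_t\big[a(d\varphi_t\eta)\big]=-F(X,d\varphi_t\eta)=-F^{\mathcal E}(v,J).\tag{5}$$

Next we read off $A$ and $B$. By (1), $a(d\varphi_t\eta)=BJ+AJ'$. As $\eta$ varies, the pairs $(J(t),J'(t))$ form a smooth invertible fundamental matrix, so $A$ and $B$ are smooth in $t$. Expanding (5) with $J''=-R_vJ$,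
$$B'J+BJ'+A'J'-AR_vJ=-F^{\mathcal E}(v,J).$$
At each time $(J,J')$ is arbitrary. The coefficient of $J'$ gives $A'=-B$; that of $J$ gives $B'=AR_v-F^{\mathcal E}(v,\cdot)$. Together they give (4). Finally $A$ and $B$ are bounded because $a$ is, and $A''=F^{\mathcal E}(v,\cdot)-AR_v$ is then bounded too. $\square$

## Pairing with $A$: success for flat bundles, failure on surfaces

Equation (4) suggests an energy argument. On $\mathfrak u(E)$ use the positive definite real product $\langle S,T\rangle=-\operatorname{tr}(ST)$, and for $A,D\in N^*\otimes\mathfrak u(E)$ put $\langle A,D\rangle=\sum_i\langle A(e_i),D(e_i)\rangle$ with $(e_i)$ an orthonormal basis of $N$. We record that if $f$ is bounded, measurable, and $C^1$ along the orbits in $G$ with bounded derivative $f'$, then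
$$\int_Y f'\,d\mu=0,\tag{6}$$
because $0=\int(f\circ\varphi_1-f)\,d\mu=\int_0^1\!\int f'\circ\varphi_t\,d\mu\,dt=\int f'\,d\mu$ by invariance of $\mu$.

Pair (4) with $A$ and integrate. Since $\langle A,A''\rangle=\langle A,A'\rangle'-|A'|^2$ with all terms bounded, (6) yields
$$\int_Y\big(|A'|^2-\langle AR_v,A\rangle\big)\,d\mu=-\int_Y\langle A,F^{\mathcal E}(v,\cdot)\rangle\,d\mu.\tag{7}$$
In negative curvature, diagonalize $R_ve_i=\kappa_ie_i$ with $\kappa_i<0$. Then $-\langle AR_v,A\rangle=-\sum\kappa_i|A(e_i)|^2$ is nonnegative and vanishes only where $A=0$. So if $F^{\mathcal E}=0$, then $A=0$ almost everywhere at once. For a curved bundle, however, the right side of (7) has no evident sign, and the argument stops.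

The surface shows that this is a real obstruction. Take $\mathcal E=TM\otimes\mathbb C$ over an oriented surface of curvature $K$ and $\Psi=(v,\rho v)$. We have $\nabla_{V(\rho v)}v=\rho v$ and $\nabla_{V(\rho v)}(\rho v)=-v$, while $v$ is parallel in horizontal directions. So $A(\rho v)=-\rho$, $B=0$ and $A'=0$. Moreover $R_v(\rho v)=K\rho v$, and $R(\rho v,v)v=K\rho v$ means $F^{\mathcal E}(v,\rho v)=-K\rho$; so (4) reads $-K\rho=-K\rho$. The integral on the right of (7) is
$$\int_Y\langle A,F^{\mathcal E}(v,\cdot)\rangle\,d\mu=\int_Y-\operatorname{tr}\big((-\rho)(-K\rho)\big)\,d\mu=\int_Y2K\,d\mu=8\pi^2\chi(M),$$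
because $\rho^2=-1$ on $\mathbb C^2$ and each fibre of $\pi$ has length $2\pi$. On a surface of negative curvature it is nonzero, and $A$ is not zero.

So we need a reason, valid only for $n\ge3$, why the right side of (7) vanishes. The integrand is $-\sum\operatorname{tr}(A(e_i)F^{\mathcal E}(v,e_i))$: one factor $a$, one factor $F$. That is the leading term $\operatorname{tr}(a\wedge F)$ of a Chern–Simons 3-form, contracted with the symplectic form $d\alpha$ on $\ker\alpha$. Two things then work together. The differential of the Chern–Simons form is $-\operatorname{tr}F^2$, which is pulled back from $M$ and so has too few vertical directions to matter. And the form that performs the contraction, $(d\alpha)^{n-2}$, is exact with primitive $\alpha\wedge(d\alpha)^{n-3}$, precisely when $n\ge3$; for $n=2$ it is the constant $1$. The Chern–Simons form also contains no derivative of $a$, which matters because our $a$ is only bounded and measurable.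

## The Chern–Simons identity for $n\ge3$

**Lemma 3.** If $n\ge3$, then, with $(e_i)$ an orthonormal basis of $N_\theta$,
$$\int_{SM}\sum_{i=1}^{n-1}\operatorname{tr}\big(A(e_i)\,F^{\mathcal E}(v,e_i)\big)\,d\mu=0.\tag{8}$$

**Step 1. Smooth approximation, so that exterior derivatives make sense.** Mollify $\Psi$ in charts and local unitary frames and glue with a partition of unity $(\chi_j)$. This gives smooth $Q_m\to\Psi$ uniformly. Their derivatives are uniformly bounded and converge in $L^2$ to $\nabla\Psi$: the terms with $d\chi_j$ converge uniformly to $\sum_jd\chi_j\,\Psi=0$, and mollified derivatives of a Lipschitz function converge in $L^2$ to its derivative. Then apply $\mathcal U(Q)=Q(Q^*Q)^{-1/2}$, which is smooth near the unitary maps and fixes them. For $\Psi_m=\mathcal U(Q_m)$ the chain rule gives $\nabla\Psi_m=D\mathcal U(Q_m)\nabla Q_m\to D\mathcal U(\Psi)\nabla\Psi=\nabla(\mathcal U\circ\Psi)=\nabla\Psi$ in $L^2$. So $\Psi_m$ is smooth and unitary, and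
$$a_m:=-(\nabla\Psi_m)\Psi_m^{-1}$$
is uniformly bounded and converges to $a$ in $L^2$. The connection $\nabla+a_m$ annihilates the global frame $\Psi_m$, so it is flat:
$$F+d_\nabla a_m+a_m\wedge a_m=0.\tag{9}$$

**Step 2. The differential of the Chern–Simons form.** Let $CS_m=\operatorname{tr}\big(a_m\wedge F-\tfrac13a_m^3\big)$; powers are wedge powers. We drop the index $m$ and use $\operatorname{tr}(\beta\wedge\gamma)=(-1)^{pq}\operatorname{tr}(\gamma\wedge\beta)$ for forms of degrees $p,q$. By the Bianchi identity $d_\nabla F=0$ and (9),
$$d\operatorname{tr}(aF)=\operatorname{tr}(d_\nabla a\,F)=-\operatorname{tr}F^2-\operatorname{tr}(a^2F).$$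
Next, $d\operatorname{tr}(a^3)=\operatorname{tr}(d_\nabla a\,a^2)-\operatorname{tr}(a\,d_\nabla a\,a)+\operatorname{tr}(a^2\,d_\nabla a)$. Moving the last factor $a$ to the front past a 3-form, $\operatorname{tr}(a\,d_\nabla a\,a)=-\operatorname{tr}(a^2d_\nabla a)=-\operatorname{tr}(d_\nabla a\,a^2)$. So all three terms equal $\operatorname{tr}(d_\nabla a\,a^2)$. Also $\operatorname{tr}(a^4)=\operatorname{tr}(a\cdot a^3)=-\operatorname{tr}(a^3\cdot a)$, hence $\operatorname{tr}(a^4)=0$, and (9) gives
$$d\operatorname{tr}(a^3)=3\operatorname{tr}(d_\nabla a\,a^2)=-3\operatorname{tr}(Fa^2).$$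
Since $\operatorname{tr}(a^2F)=\operatorname{tr}(Fa^2)$, we conclude
$$dCS_m=-\operatorname{tr}F^2.\tag{10}$$

**Step 3. Stokes, the only place where $n\ge3$ is used.** As $n\ge3$, the form $CS_m\wedge\alpha\wedge(d\alpha)^{n-3}$ exists, of degree $2n-2$. By (10),
$$0=\int_Yd\big(CS_m\wedge\alpha\wedge(d\alpha)^{n-3}\big)=-\int_Y\operatorname{tr}F^2\wedge\alpha\wedge(d\alpha)^{n-3}-\int_YCS_m\wedge(d\alpha)^{n-2}.$$
The first integrand vanishes pointwise. Indeed $\operatorname{tr}F^2$ and $\alpha$ vanish when an argument is vertical, and each factor $d\alpha$ vanishes on two vertical vectors. So the form vanishes on tuples with more than $n-3$ vertical vectors, while a basis adapted to the splitting of $T_\theta Y$ contains $n-1$ of them. Hence $\int_YCS_m\wedge(d\alpha)^{n-2}=0$. Since $CS_m$ is a polynomial in $a_m$ without derivatives and the $a_m$ are uniformly bounded, $|CS_m-CS|\le C|a_m-a|$, and letting $m\to\infty$,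
$$\int_Y\operatorname{tr}\big(a\wedge F-\tfrac13a^3\big)\wedge(d\alpha)^{n-2}=0.\tag{11}$$

**Step 4. Evaluation of (11).** Recall $a(X)=0$ a.e. and $\iota_Xd\alpha=0$. The top-degree form $\operatorname{tr}(a^3)\wedge(d\alpha)^{n-2}$ is annihilated by $\iota_X$, so it is $0$ a.e. Write $\operatorname{tr}(a\wedge F)=\alpha\wedge\beta+\gamma$ with $\iota_X\gamma=0$ and
$$\beta=\iota_X\operatorname{tr}(a\wedge F)=-\operatorname{tr}(a\wedge\iota_XF).$$
For the same reason $\gamma\wedge(d\alpha)^{n-2}=0$. Let $\alpha,h^i,k^i$ be the coframe dual to $X,He_i,Ve_i$, and $\omega=\sum h^i\wedge k^i$, so $d\alpha=-\omega$ by (2). Only the $h^i\wedge k^i$ components of $\beta$ survive the wedge with $\alpha\wedge\omega^{n-2}$, and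
$$h^i\wedge k^i\wedge\omega^{n-2}=(n-2)!\,h^1\wedge k^1\wedge\dots\wedge h^{n-1}\wedge k^{n-1}=\tfrac1{n-1}\omega^{n-1}.$$
Including the signs $(-1)^{n-2}$ and $(-1)^{n-1}$,
$$\alpha\wedge\beta\wedge(d\alpha)^{n-2}=-\frac1{n-1}\Big(\sum_i\beta(He_i,Ve_i)\Big)\alpha\wedge(d\alpha)^{n-1}.$$
As $F$ vanishes on vertical vectors,
$$\beta(He_i,Ve_i)=-\operatorname{tr}\big(a(He_i)F(X,Ve_i)-a(Ve_i)F(X,He_i)\big)=\operatorname{tr}\big(A(e_i)F^{\mathcal E}(v,e_i)\big).$$
So (11) is a nonzero multiple of (8). $\square$

With (8), the right side of (7) vanishes:
$$\int_{SM}\big(|A'|^2-\langle AR_v,A\rangle\big)\,d\mu=0.\tag{12}$$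
In negative curvature we already saw that this forces $A=0$ a.e. For a general Anosov manifold $R_v$ need not be negative, and we must see that the index form in (12) is positive in another way: by completing a square with solutions of the Riccati equation.

## Riccati solutions from the stable and unstable bundles

**Lemma 4.** Let $M$ be closed, connected and Anosov. Then $E^s$ and $E^u$ are graphs $\{Hw+VS^{s/u}w:w\in N\}$, where $S^s,S^u$ are symmetric endomorphisms of $N$, continuous on $Y$, smooth along orbits, with
$$S'+S^2+R_v=0.\tag{13}$$
Moreover $S^u-S^s$ is invertible everywhere.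

In curvature $-1$ we found $S^s=-1$ and $S^u=1$: indeed $0+1-1=0$, and $S^u-S^s=2$.

**Step 1. Dimensions.** For $\xi\in E^s$, invariance gives $\alpha(\xi)=\alpha(d\varphi_t\xi)\to0$ as $t\to+\infty$, so $E^s\subset\ker\alpha$. In the same way $d\alpha$ vanishes on $E^s\times E^s$. For $E^u$ let $t\to-\infty$. Since $d\alpha$ is nondegenerate on $\ker\alpha$, of dimension $2(n-1)$, both bundles have dimension at most $n-1$; their sum is $\ker\alpha$, so both have dimension $n-1$.

**Step 2. Transversality to the vertical space.** Suppose $Vw\in E^s(\theta)$ with $w\ne0$. The Jacobi field with $J(0)=0$, $J'(0)=w$ satisfies $|J(t)|+|J'(t)|\to0$ as $t\to+\infty$. We contradict (F3), which says that the index form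
$$I(U,W)=\int_{-1}^{T+1}\langle U',W'\rangle-\langle R_vU,W\rangle\,dt$$
is positive definite on piecewise smooth normal fields vanishing at both ends. For $T\ge1$ let $U_T$ be $0$ on $[-1,0]$, $J$ on $[0,T]$, and $(T+1-t)$ times the parallel translate of $J(T)$ on $[T,T+1]$. Integrating by parts on $[0,T]$,
$$I(U_T,U_T)=\langle J,J'\rangle(T)+O(|J(T)|^2)\to0 .$$
Let $Z$ be a smooth normal field supported in $(-1,1)$ with $Z(0)=w$. Then $I(U_T,Z)=\big[\langle J',Z\rangle\big]_0^1=-|w|^2$, and $I(Z,Z)$ does not depend on $T$. So for fixed $\epsilon>0$
$$I(U_T+\epsilon Z,U_T+\epsilon Z)\to-2\epsilon|w|^2+\epsilon^2I(Z,Z)\qquad(T\to\infty),$$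
which is negative for small $\epsilon$. For large $T$ this contradicts positive definiteness. Hence $E^s\cap V(N)=0$. The flip $(x,v)\mapsto(x,-v)$ conjugates $\varphi_t$ to $\varphi_{-t}$, preserves vertical spaces and exchanges $E^s$ and $E^u$, which gives $E^u\cap V(N)=0$.

**Step 3. Properties of $S$.** By Steps 1 and 2 both bundles are graphs over $HN$. From $0=d\alpha(Hw+VSw,Hu+VSu)=\langle Sw,u\rangle-\langle w,Su\rangle$, $S$ is symmetric. Continuity of $E^{s/u}$ gives continuity of $S$. By invariance, if $J'=SJ$ at one time then $J'=SJ$ along the whole orbit; such a $J$ that vanished at some time would have $J'=0$ there too, so would be zero. Hence $S=\mathbf J'\mathbf J^{-1}$ for an invertible matrix solution $\mathbf J$ of the Jacobi equation. So $S$ is smooth along orbits, and $-R_v\mathbf J=\mathbf J''=(S'+S^2)\mathbf J$ gives (13). Finally, if $S^uw=S^sw$, then $Hw+VS^sw\in E^s\cap E^u=0$, so $w=0$. $\square$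

## Completing the square, descending to $M$, and the theorems

**Proof of Theorem 2.** A bundle isomorphic to $(M\times\mathbb C^r,d)$ is transparent. Conversely let $\nabla^{\mathcal E}$ be transparent, and take $\Psi$ from Lemma 1, with $a,A,B$ as above; (4) and (12) hold.

**Step 1. $a=0$ almost everywhere.** Let $S=S^s$ or $S^u$. It is bounded by continuity and compactness, and $S'=-S^2-R_v$ is bounded too. Since $S$ is symmetric, $\langle A'S,A\rangle=\langle A',AS\rangle$ and $|AS|^2=\langle AS^2,A\rangle$, so
$$\langle AS,A\rangle'=2\langle A',AS\rangle+\langle AS',A\rangle,$$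
and with (13)
$$|A'-AS|^2=|A'|^2-\langle AS,A\rangle'+\langle A(S'+S^2),A\rangle=|A'|^2-\langle AR_v,A\rangle-\langle AS,A\rangle'.\tag{14}$$
Integrate: by (12) and (6), $\int|A'-AS|^2\,d\mu=0$. So $A'=AS$ a.e., for both choices of $S$. Thus $AS^s=AS^u$ a.e., that is $A(S^u-S^s)=0$, and invertibility gives $A=0$ a.e. By Fubini and invariance of $\mu$, along almost every orbit $A=0$ for almost every time. By continuity in $t$, $A\equiv0$ on such an orbit, hence also $B=-A'=0$. With $a(X)=0$ this gives $a=0$ a.e.

**Step 2. $\Psi$ is smooth and parallel.** In a local smooth frame $\nabla\Psi=0$ a.e. reads $d\Psi=-\omega\Psi$ with $\omega$ smooth and $\Psi$ Lipschitz. The distributional derivative of $\Psi$ is continuous, so $\Psi$ is $C^1$; if $\Psi$ is $C^k$ then $d\Psi=-\omega\Psi$ is $C^k$ and $\Psi$ is $C^{k+1}$. So $\Psi$ is smooth and $\nabla\Psi=0$ everywhere.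

**Step 3. $\Psi$ comes from $M$.** On the connected fibre $S_xM$ the bundle $(E,\nabla)$ is the product $S_xM\times\mathcal E_x$ with the trivial connection, so $\Psi(x,\cdot)$ is constant. Thus $\Psi=\pi^*\psi$ with $\psi:M\times\mathbb C^r\to\mathcal E$ smooth and unitary. Moreover $\pi^*(\nabla^{\mathcal E}\psi)=\nabla\Psi=0$ and $\pi$ is a submersion, so $\nabla^{\mathcal E}\psi=0$. This $\psi$ is the required isomorphism. $\square$

**Proof of Theorem 1.** Suppose $(M,g)$ is a connected transparent Anosov manifold with $n\ge3$. Then $\mathcal E=TM\otimes\mathbb C$ with the Levi-Civita connection is unitary and transparent, so Theorem 2 gives a parallel unitary trivialization $\psi:M\times\mathbb C^n\to TM\otimes\mathbb C$. Along a geodesic both $\psi$ and $v=\dot\gamma$ are parallel, so $c(x,v):=\psi(x)^{-1}v$ is a continuous flow-invariant function on $SM$. By (F1) there is a dense orbit, so $c$ is constant. Then $v=\psi(x)c$ is the same vector for all $v\in S_xM$, which is absurd because $S_xM$ contains both $v$ and $-v$. Closed negatively curved manifolds are Anosov, so the second sentence follows. $\square$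

Together with the surface computations at the start we obtain a classification.

**Corollary 3.** A closed connected Anosov manifold of dimension $\ge2$ is transparent if and only if it is an orientable surface.

For $n\ge3$ this is Theorem 1; for $n=2$ it was checked by hand. The hypothesis $n\ge3$ is therefore optimal in Theorem 1, and in Theorem 2 by $TM\otimes\mathbb C$ on an oriented hyperbolic surface.

## Two complements: flat reference bundles, and metrics without conjugate points

These are not needed for the theorems. They use the fact that Lemmas 2 and 3 require only $\Psi$.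

**Proposition 4.** Let $M$ be closed, connected, Anosov, $n\ge3$; let $(\mathcal E_0,\nabla^0)$ be a flat unitary bundle and $(\mathcal E,\nabla^{\mathcal E})$ any unitary bundle. If $p:\pi^*\mathcal E_0\to\pi^*\mathcal E$ is a Lipschitz unitary isomorphism which is parallel along the flow, then $p=\pi^*q$ with $q:\mathcal E_0\to\mathcal E$ a smooth parallel unitary isomorphism; in particular $\nabla^{\mathcal E}$ is flat.

*Proof.* Put $a=-(\nabla p)p^{-1}$, with the induced connection on $\mathrm{Hom}(\pi^*\mathcal E_0,\pi^*\mathcal E)$. The proof of Lemma 2 takes place on the strip $f(t,s)$, over which the pullback of $\mathcal E_0$ has a parallel frame; in that frame $p$ plays the role of $\Psi$, so Lemma 2 holds. Mollifying as in Lemma 3 gives smooth unitary $p_m$. With $a_m=-(\nabla p_m)p_m^{-1}$, the connection $\nabla+a_m=p_m(\pi^*\nabla^0)p_m^{-1}$ is flat, which is (9). The form $a_m$ is globally defined, so the rest of Lemma 3 is unchanged. Hence (12) holds, Step 1 of the proof of Theorem 2 gives $a=0$ a.e., and as in Steps 2 and 3 $p$ is smooth, parallel, and constant on the fibres of $\pi$. $\square$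

**Proposition 5.** Let $(M,g)$ be closed and connected, without conjugate points, $n\ge3$. Then $\pi^*TM\to SM$ has a Lipschitz orthonormal frame that is parallel along the geodesic flow if and only if $(M,g)$ is a flat torus.

*Proof.* On a flat torus use a parallel frame. Conversely let $\Psi$ be the given frame, viewed as a trivialization of $\pi^*TM\otimes\mathbb C$. Lemmas 2 and 3 use only $\Psi$, and (6) only the invariance of $\mu$, so (4) and (12) hold. By Green (Michigan Math. J. 5 (1958); see also Eberlein, J. Differential Geom. 8 (1973)) there is a bounded measurable symmetric $S$ on $N$, smooth along orbits, that solves (13). Then (14), (12) and (6) give $A'=AS$ a.e. There is now only one $S$, so we need a second relation; it comes from the tautological vector $v$.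

Write $v=\Psi c$. Then $c=\Psi^{-1}v$ is Lipschitz, flow-invariant, $\mathbb R^n$-valued, and differentiable on $G$. On $G$ put $f(w)=dc(Vw)$ and $g(w)=dc(Hw)$. Since $c\circ\varphi_t=c$, the quantity $dc(d\varphi_t\eta)=gJ+fJ'$ is constant in $t$. As in Lemma 2 with $F=0$, this gives $f'=-g$ and $f''+fR_v=0$, with $f,f',f''$ bounded. Pairing with $f$ and using (6), $\int(|f'|^2-\langle fR_v,f\rangle)\,d\mu=0$, and the computation (14) with $f$ in place of $A$ gives $f'=fS$ a.e.

Differentiate $v=\Psi c$ in the direction $Vw$. Since $\nabla_{Vw}v=w$ and $\nabla_{Vw}\Psi=-A(w)\Psi$,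
$$w=\Psi f(w)-A(w)v\qquad(w\in N).$$
The left side is the parallel tensor $\mathrm{id}_N$, so it has zero derivative along the flow. Because $\Psi'=0$ and $v'=0$, the derivative of the right side is a.e. $w\mapsto\Psi f(Sw)-A(Sw)v=Sw$. Hence $S=0$ a.e.; by Fubini and continuity along orbits $S\equiv0$ along a.e. orbit, and $R_v=-S'-S^2=0$ there. By continuity $R_v=0$ on all of $SM$, so $g$ is flat.

Write $M=\mathbb R^n/\Gamma$ with $\Gamma$ torsion-free and discrete. Each nontrivial $\gamma=(x\mapsto Ux+b)\in\Gamma$ has an axis, which projects to a smooth closed geodesic whose holonomy is conjugate to $U^{\pm1}$. This holonomy is trivial, since $\Psi$ is a well-defined parallel frame along the periodic orbit. So $U=1$ for every $\gamma$, $\Gamma$ consists of translations, and $M$ is a flat torus. $\square$
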